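# Large Jónsson modules and the cofinality of their cardinality

## The Prüfer group, and a look at uncountable abelian groups

Fix a prime $p$ and let $\mathbb Z(p^\infty)=\mathbb Z[1/p]/\mathbb Z$ be the Prüfer group: its elements are the classes of fractions $a/p^n$ modulo $1$. It is countably infinite. What are its subgroups?

Let $H$ be a subgroup containing the class of $a/p^n$ with $p\nmid a$ and $n\ge 1$. Since $a$ is invertible modulo $p^n$, some multiple of $a/p^n$ equals $1/p^n$ modulo $1$. So $H$ contains $1/p^n$, and hence the whole cyclic group $C_n=\frac1{p^n}\mathbb Z/\mathbb Z$ of order $p^n$. If such $n$ are unbounded, $H$ contains every $C_n$ and is everything. If they are bounded with maximum $n$, then $H=C_n$, and if there are none, then $H=0$. So the proper subgroups are $0\subset C_1\subset C_2\subset\cdots$, all finite, while the group itself is infinite. Every proper submodule is strictly smaller than the whole.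

All modules below are unitary, rings have an identity, and for noncommutative rings "module" means left module.

**Definition.** An infinite $R$-module $M$ is *Jónsson over $R$* if every proper submodule of $M$ has cardinality strictly smaller than $|M|$. A Jónsson module $M$ over $R$ is *large* if $|M|>|R|$.

So $\mathbb Z(p^\infty)$ is Jónsson over $\mathbb Z$. An infinite field is Jónsson over itself, since its only proper submodule is $0$. In both examples $|M|=|R|$, so neither is large. Can a Jónsson module be larger than its ring?

Try $R=\mathbb Z$. Suppose $A$ is an abelian group of uncountable cardinality $\kappa$ whose proper subgroups all have size less than $\kappa$. For an integer $n\ge 1$ put $A[n]=\{a\in A: na=0\}$. Multiplication by $n$ has kernel $A[n]$ and image $nA$, so $\kappa=|A[n]|\cdot|nA|$. If $nA\neq A$ then $|nA|<\kappa$, which forces $|A[n]|=\kappa$, hence $A[n]=A$ and $nA=0$. So for each $n\ge1$, either $nA=A$ or $nA=0$.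

Suppose first that $nA=A$ for every $n\ge1$. Then $A$ is divisible, and by the structure theorem for divisible abelian groups $A=\bigoplus_{i\in I}D_i$ with each $D_i$ isomorphic to $\mathbb Q$ or to some $\mathbb Z(q^\infty)$. Each $D_i$ is countable and $A$ is uncountable, so $|I|=\kappa$. Omitting one summand leaves a proper subgroup of size $\kappa$, a contradiction.

Suppose instead that $nA=0$ for some $n\ge 1$, and take the least such $n$. Then $n>1$. If $n=ab$ with $1<a,b<n$, then $bA\ne0$, so $bA=A$ and $aA=abA=0$, against minimality. So $n$ is a prime $p$, and $A$ is a vector space over $\mathbb F_p$ with a basis of size $\kappa$. Omitting one basis vector again gives a proper subgroup of size $\kappa$.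

Hence $\mathbb Z$ has no large Jónsson module, whatever the cardinal $\kappa$. The proof leaned on the classification of divisible groups, which is special to $\mathbb Z$. What can be proved over an arbitrary ring?

## Cofinality, and what is to be proved

We recall the set theory. View an infinite cardinal $\kappa$ as an ordinal. Its *cofinality* $\operatorname{cf}(\kappa)$ is the least size of a subset of $\kappa$ unbounded in $\kappa$. It is infinite and at most $\kappa$. The cardinal $\kappa$ is *regular* if $\operatorname{cf}(\kappa)=\kappa$ and *singular* otherwise. Every successor cardinal $\gamma^+$ with $\gamma$ infinite is regular, and therefore every singular cardinal is a limit cardinal. For example, $\operatorname{cf}(\aleph_\omega)=\aleph_0$, because $\aleph_\omega=\sup_n\aleph_n$. A cardinal $\kappa$ is *strong limit* if $2^\mu<\kappa$ for all $\mu<\kappa$. We use three facts.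

1. If fewer than $\operatorname{cf}(\kappa)$ cardinals are given, each less than $\kappa$, then their supremum is less than $\kappa$. (They do not form an unbounded set.) Consequently a union of fewer than $\operatorname{cf}(\kappa)$ sets, each of size less than $\kappa$, has size less than $\kappa$: if $\lambda<\kappa$ bounds the sizes and $\mu<\operatorname{cf}(\kappa)\le\kappa$ is the number of sets, the union has size at most $\mu\cdot\lambda<\kappa$.
2. If $\kappa$ is singular, there are infinite cardinals $\kappa_i<\kappa$ $(i<\operatorname{cf}(\kappa))$ such that every cardinal below $\kappa$ is at most some $\kappa_i$.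
3. If $N\subseteq M$ are modules and $|M|=\kappa$ is infinite, then $\kappa=|N|\cdot|M/N|$. So if $|N|<\kappa$ then $|M/N|=\kappa$. Moreover, a proper submodule of $M/N$ of size $\kappa$ has a preimage in $M$ that is a proper submodule of size $\kappa$. If $M$ is Jónsson, that is a contradiction.

The paper "Some Results on Jónsson Modules over a Commutative Ring" is the origin of our question. Its setting is commutative, and it is known there that no large Jónsson module has cardinality a regular cardinal or a singular strong limit cardinal. Under the Generalized Continuum Hypothesis every limit cardinal is strong limit, so GCH rules out large Jónsson modules. Without GCH there may remain singular cardinals that are not strong limit, for instance $\aleph_\omega$ if $2^{\aleph_0}>\aleph_\omega$. The question is: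

*Is ZFC sufficient to prove that there does not exist a large Jónsson module $M$ over a commutative ring $R$ with $\operatorname{cf}(|M|)\le|R|$?*

The answer is yes. In fact ZFC proves that commutative rings have no large Jónsson modules at all. The known results just quoted will not be used. For an infinite cardinal $\gamma$, call a module *$\le\gamma$-generated* if it is generated by a set of at most $\gamma$ elements. For example, if $|R|\le\gamma$ then every left ideal of $R$ is $\le\gamma$-generated (by all of its elements), and every $\le\gamma$-generated $R$-module has size at most $\gamma$, since its elements are finite combinations of at most $\gamma$ generators with at most $\gamma$ coefficients. A field of any size has all its ideals generated by one element, so it satisfies the condition on ideals for every infinite $\gamma$.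

**Theorem A.** Let $\gamma$ be an infinite cardinal and $R$ a ring, not necessarily commutative, all of whose left ideals are $\le\gamma$-generated. If $M$ is a Jónsson $R$-module that is not $\le\gamma$-generated, then $\operatorname{cf}(|M|)=\gamma^+$.

**Corollary.** No ring $R$, commutative or not, has a large Jónsson module $M$ with $\operatorname{cf}(|M|)\le|R|$.

**Theorem B.** If $R$ is commutative, there is no large Jónsson module over $R$; every Jónsson $R$-module $M$ satisfies $|M|\le|R|$. The bound is attained at every infinite cardinal.

**Theorem C.** If $M$ is a large Jónsson module over a possibly noncommutative ring $R$, then $R$ is infinite and $|M|=|R|^+$. Conversely, for every infinite cardinal $\gamma$ there are a ring $R$ with $|R|=\gamma$ and a large Jónsson left $R$-module of cardinality $\gamma^+$.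

## Multiplication by ring elements, and its limit at $\operatorname{cf}(|M|)\le|R|$

The sensible first approach is to imitate what we did for $\mathbb Z$, replacing the classification of divisible groups by a passage to a vector space. Over a commutative ring this settles one range of cofinalities.

**Proposition 1.** Let $R$ be commutative. There is no Jónsson $R$-module $M$ with $\operatorname{cf}(|M|)>|R|$.

*Proof.* Suppose $M$ is one, and let $\kappa=|M|$. Then $\kappa\ge\operatorname{cf}(\kappa)>|R|$.

**Step 1: each element of $R$ acts on $M$ surjectively or as zero.** For $r\in R$ let $M[r]=\{m\in M: rm=0\}$. Because $R$ is commutative, $m\mapsto rm$ is a homomorphism, so $M[r]$ and $rM$ are submodules, $rM\cong M/M[r]$, and $\kappa=|rM|\cdot|M[r]|$. If $rM\ne M$, then $|rM|<\kappa$, so $|M[r]|=\kappa$, so $M[r]=M$ and $rM=0$.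

**Step 2: reduce to a domain.** Let $Q=\{r\in R: rM=0\}$, the annihilator of $M$. It is an ideal, and it is proper because $M\ne 0$. If $r,s\notin Q$, then by Step 1 $rsM=r(sM)=rM=M\ne0$, so $rs\notin Q$. Thus $Q$ is prime, and $D=R/Q$ is a domain.

**Step 3: collect the torsion and show that it is small.** Let $T=\bigcup_{r\notin Q}M[r]$. It contains $0$ since $1\notin Q$. It is closed under addition, since $M[r]+M[s]\subseteq M[rs]$ and $rs\notin Q$. It is closed under scalars because each $M[r]$ is. So $T$ is a submodule. For $r\notin Q$ we have $M[r]\ne M$, hence $|M[r]|<\kappa$. So $T$ is a union of at most $|R|<\operatorname{cf}(\kappa)$ sets of size less than $\kappa$, and $|T|<\kappa$ by Fact 1. By Fact 3, $|M/T|=\kappa$.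

**Step 4: $M/T$ is a vector space of dimension $\kappa$.** The ideal $Q$ annihilates $M/T$, so $M/T$ is a $D$-module. It is divisible: if $r\notin Q$ then $rM=M$, so $r(M/T)=M/T$. It is torsion-free: if $r\notin Q$ and $rm\in T$, say $rm\in M[s]$ with $s\notin Q$, then $srm=0$ and $m\in M[rs]\subseteq T$. On a divisible torsion-free $D$-module every nonzero element of $D$ acts bijectively, so $M/T$ is a vector space over the fraction field $F$ of $D$. Let $d$ be its dimension. If $R$ is infinite, then $|F|\le|R|<\kappa$; a finite $d$ would give $|M/T|=|F|^d\le|R|<\kappa$, which is false. If $R$ is finite, then $D$ and $F=D$ are finite, and a finite $d$ would make $M/T$ finite, which is also false. So $d$ is infinite, $\kappa=|M/T|=\max(|F|,d)$, and since $|F|<\kappa$ we get $d=\kappa$.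

**Step 5: the contradiction.** An $F$-subspace of codimension $1$ in $M/T$ has dimension $\kappa$, hence size $\kappa$. It is a proper $R$-submodule of $M/T$ of size $\kappa$, contradicting Fact 3. $\blacksquare$

Where does the argument stop when $\operatorname{cf}(\kappa)\le|R|$? Only Step 3 fails: a union of $|R|$ sets of size less than $\kappa$ may now have size $\kappa$, and then the Jónsson property gives $T=M$ and $M/T=0$. The group
$$G=\bigoplus_{n\ge1}\mathbb Z(p_n^\infty)^{(\aleph_n)},\qquad p_n=\text{the $n$th prime},$$
shows that what Steps 1–3 tell us about $M$ is then no contradiction. (Here $X^{(\mu)}$ is the direct sum of $\mu$ copies of $X$.) We have $|G|=\aleph_\omega$, a cardinal of cofinality $\aleph_0=|\mathbb Z|$, and $rG=G$ for all $r\ne0$, as $G$ is divisible. The group $\mathbb Z(p_n^\infty)[r]$ is $0$ if $p_n\nmid r$ and finite otherwise. So for $r\neq 0$ the group $G[r]$ is finite if $r=\pm 1$, and otherwise has size $\aleph_k$, where $p_k$ is the largest prime dividing $r$; in all cases $|G[r]|<\aleph_\omega$. Yet $T=G$. This $G$ is not Jónsson (omit a summand), but nothing in Steps 1–3 sees that.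

So what remains of the commutative problem is exactly the question: $\operatorname{cf}(|M|)\le|R|$.

## Families of subsets that omit each point rarely

In the failing case $M$ is a union of proper submodules $M[r]$, of sizes below $\kappa$ but with no common bound. For singular $\kappa$ such a covering is harmless. A covering by few sets with one common bound $\lambda<\kappa$ would be fatal. Bounds can be made common by a pigeonhole argument, at the price of throwing most of the family away. So we want a covering so redundant that most of it can be thrown away. The next lemma says how much redundancy is enough; it is about sets only.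

**Lemma 2.** Let $\gamma$ be an infinite cardinal and $M$ a set with $|M|=\kappa\ge\gamma^+$. Suppose there are subsets $K_\xi\subseteq M$ $(\xi<\gamma^+)$ with $|K_\xi|<\kappa$ for each $\xi$, such that for each $y\in M$
$$|\{\xi<\gamma^+: y\notin K_\xi\}|\le\gamma. \tag{1}$$
Then $\operatorname{cf}(\kappa)=\gamma^+$.

*Proof.* If $\kappa=\gamma^+$, then $\operatorname{cf}(\kappa)=\gamma^+$ because successor cardinals are regular. So let $\kappa>\gamma^+$, and suppose $\operatorname{cf}(\kappa)\ne\gamma^+$.

**Step 1: find many $K_\xi$ with a common bound.** We claim that there are $S\subseteq\gamma^+$ with $|S|=\gamma^+$ and an infinite cardinal $\lambda<\kappa$ with $|K_\xi|\le\lambda$ for all $\xi\in S$.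

If $\operatorname{cf}(\kappa)>\gamma^+$, take $S=\gamma^+$ and let $\lambda$ be the maximum of $\aleph_0$ and $\sup_{\xi<\gamma^+}|K_\xi|$. By Fact 1 the supremum is less than $\kappa$, and so is $\aleph_0$.

If $\operatorname{cf}(\kappa)<\gamma^+$, then $\operatorname{cf}(\kappa)\le\gamma<\kappa$, so $\kappa$ is singular. Take $(\kappa_i)_{i<\operatorname{cf}(\kappa)}$ as in Fact 2. Every $|K_\xi|$ is at most some $\kappa_i$, so
$$\gamma^+=\bigcup_{i<\operatorname{cf}(\kappa)}\{\xi<\gamma^+: |K_\xi|\le\kappa_i\}$$
is a union of at most $\gamma$ sets. Since $\gamma^+$ is regular, one of them has size $\gamma^+$; call it $S$, and let $\lambda$ be the corresponding $\kappa_i$.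

**Step 2: this subfamily still covers.** Let $y\in M$. By (1) at most $\gamma$ indices $\xi$ satisfy $y\notin K_\xi$, and $|S|=\gamma^+$, so $y\in K_\xi$ for some $\xi\in S$. Hence $M=\bigcup_{\xi\in S}K_\xi$ and $|M|\le\gamma^+\cdot\lambda<\kappa$, a contradiction. $\blacksquare$

The exception $\operatorname{cf}(\kappa)=\gamma^+$ cannot be removed from the lemma: if $(\kappa_\xi)_{\xi<\gamma^+}$ is an increasing sequence of ordinals cofinal in $\kappa$, let $M=\kappa$ and $K_\xi=\kappa_\xi$ (the set of ordinals below $\kappa_\xi$). Each $y<\kappa$ lies in all $K_\xi$ from some index on, so (1) holds.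

We must now produce, inside a module, *proper submodules* $K_\xi$ with property (1). The Jónsson property will then supply $|K_\xi|<\kappa$ for free.

## Kernels of a map into a product with small supports

There is an obvious family with property (1), but on the wrong module. If $M$ is not $\le\gamma$-generated, add generators one at a time: choose $m_\xi$ outside $M_\xi=\sum_{\eta<\xi}Rm_\eta$ for $\xi<\gamma^+$, and let $M'=\bigcup_\xi M_\xi$. Each $y\in M'$ lies in all $M_\xi$ from some point on, so $(M_\xi)$ satisfies (1) on $M'$. But $M'$ is generated by only $\gamma^+$ elements and may be a tiny part of $M$. We need to stretch the $M_\xi$ to submodules of $M$. Now $M_\xi$ is the kernel of $M'\to M'/M_\xi$, and maps can be stretched if their targets are injective.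

**Definition.** An $R$-module $E$ is *injective* if for all modules $X\subseteq Y$ every homomorphism $X\to E$ extends to a homomorphism $Y\to E$.

For instance, over a field all modules are injective, and the injective $\mathbb Z$-modules are the divisible groups. The group $\mathbb Z$ is not injective: the map $2\mathbb Z\to\mathbb Z$ with $2\mapsto1$ has no extension to $\mathbb Z$, because $1$ would have to go to an integer $x$ with $2x=1$. We use three textbook facts, valid over every ring: every module embeds in an injective module; every product of injective modules is injective; and *Baer's criterion*, that $E$ is injective as soon as every homomorphism $I\to E$ from a left ideal $I$ of $R$ extends to $R$.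

A natural move is to embed each $M'/M_\xi$ in an injective $E_\xi$, extend $M'\to E_\xi$ to $g_\xi:M\to E_\xi$ separately for each $\xi$, and let $K_\xi=\ker g_\xi$. These are proper submodules with $K_\xi\cap M'=M_\xi$, but (1) can fail outside $M'$. Take $R=k$ a countable field, $\gamma=\aleph_0$, $M'$ a vector space with basis $(m_\xi)_{\xi<\omega_1}$, and $M=M'\oplus ky$. With $E_\xi=M'/M_\xi$, one legitimate extension sends $y\mapsto m_\xi+M_\xi\ne0$. If that choice is made for all $\xi$, then $y$ lies in no $K_\xi$ at all.

So the extensions must be made together, by one map whose target already has (1) built into it. For $e$ in a product $\prod_\xi E_\xi$ write $\operatorname{supp}e=\{\xi: e_\xi\ne0\}$. Property (1) for kernels of coordinate maps says that supports have size at most $\gamma$. Hence we want to extend into the submodule of elements with support of size at most $\gamma$, and the question becomes whether that submodule is injective. Direct sums, that is, finite supports, would be too small: $m_\eta$ lies in $M_\xi$ exactly when $\xi>\eta$, so its image in $\prod_\xi M'/M_\xi$ has support $\{\xi:\xi\le\eta\}$, which is infinite once $\eta\ge\omega$. With supports of size at most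 $\gamma$, the assumption on left ideals is precisely what Baer's criterion needs.

**Lemma 3.** Let $\gamma$ be an infinite cardinal and suppose every left ideal of $R$ is $\le\gamma$-generated. Let $M$ be an $R$-module that is not $\le\gamma$-generated. Then there are proper submodules $K_\xi\subsetneq M$ $(\xi<\gamma^+)$ such that (1) holds for each $y\in M$.

*Proof.*

**Step 1: build the chain of length $\gamma^+$.** By recursion on $\xi<\gamma^+$ choose
$$m_\xi\in M\setminus M_\xi,\qquad M_\xi=\sum_{\eta<\xi}Rm_\eta.$$
This is possible: $M_\xi$ is generated by $|\xi|\le\gamma$ elements, so $M_\xi\ne M$. Put $M'=\bigcup_{\xi<\gamma^+}M_\xi$. The $M_\xi$ increase, and so $M'$ is a submodule. Since $m_\xi\in M_{\xi+1}\subseteq M'$ and $m_\xi\notin M_\xi$, each $M_\xi$ is a proper submodule of $M'$.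

**Step 2: set up a target with small supports.** Let $E_\xi$ be an injective module containing $M'/M_\xi$, and let
$$P=\Big\{e\in\prod_{\xi<\gamma^+}E_\xi:\ |\operatorname{supp}e|\le\gamma\Big\}.$$
Since $\operatorname{supp}(e+e')\subseteq\operatorname{supp}e\cup\operatorname{supp}e'$ and $\operatorname{supp}(re)\subseteq\operatorname{supp}e$, this is a submodule of the product.

**Step 3: show that $P$ is injective.** By Baer's criterion, let $h:I\to P$ be a homomorphism from a left ideal $I$; we extend it to $R$. Choose generators $\{a_j:j\in J\}$ of $I$ with $|J|\le\gamma$, and let
$$A=\bigcup_{j\in J}\operatorname{supp}h(a_j).$$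
This is a union of at most $\gamma$ sets of size at most $\gamma$, so $|A|\le\gamma$. Every element of $h(I)$ is a finite $R$-combination of the $h(a_j)$, so its support is contained in $A$. Thus $h$ maps $I$ into
$$P_A=\Big\{e\in\prod_{\xi<\gamma^+}E_\xi:\ \operatorname{supp}e\subseteq A\Big\}\cong\prod_{\xi\in A}E_\xi .$$
As a product of injective modules $P_A$ is injective, and $P_A\subseteq P$ because $|A|\le\gamma$. So $h$ extends to a homomorphism $R\to P_A\subseteq P$.

**Step 4: map $M'$ into $P$ and extend to $M$.** Define $f:M'\to\prod_\xi E_\xi$ by $f(m)=(m+M_\xi)_{\xi<\gamma^+}$. A given $m\in M'$ lies in some $M_\eta$, hence in $M_\xi$ for all $\xi\ge\eta$. So $\operatorname{supp}f(m)\subseteq\{\xi:\xi<\eta\}$, which has size at most $\gamma$, and $f(m)\in P$. Since $P$ is injective, $f:M'\to P$ extends to a homomorphism $g:M\to P$.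

**Step 5: read off the submodules.** Let $\pi_\xi:P\to E_\xi$ be the projection and $K_\xi=\ker(\pi_\xi g)$. On $M'$ the map $\pi_\xi g$ is $m\mapsto m+M_\xi$, so $K_\xi\cap M'=M_\xi\ne M'$, and therefore $K_\xi\ne M$. For $y\in M$,
$$\{\xi<\gamma^+: y\notin K_\xi\}=\operatorname{supp}g(y),$$
which has size at most $\gamma$ because $g(y)\in P$. This is (1). $\blacksquare$

## Cofinality $\gamma^+$ is forced

**Proof of Theorem A.** Let $\kappa=|M|$. As $M$ generates itself and is not $\le\gamma$-generated, $\kappa\ge\gamma^+$. Take $(K_\xi)_{\xi<\gamma^+}$ from Lemma 3. They are proper submodules and $M$ is Jónsson, so $|K_\xi|<\kappa$ for every $\xi$. Property (1) holds, so Lemma 2 gives $\operatorname{cf}(\kappa)=\gamma^+$. $\blacksquare$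

**Proof of the Corollary.** Let $M$ be a large Jónsson module over a ring $R$ with $\operatorname{cf}(|M|)\le|R|$. Cofinalities are infinite, so $\gamma:=|R|$ is infinite. Every left ideal of $R$ is $\le\gamma$-generated. A $\le\gamma$-generated $R$-module has size at most $\gamma<|M|$, so $M$ is not $\le\gamma$-generated. Theorem A gives $\operatorname{cf}(|M|)=|R|^+>|R|$, a contradiction. $\blacksquare$

This argument is carried out in ZFC, with no appeal to GCH, so the answer to the question is yes.

**Proof of Theorem B.** Suppose $M$ is a large Jónsson module over a commutative ring $R$. If $\operatorname{cf}(|M|)\le|R|$, this contradicts the Corollary. If $\operatorname{cf}(|M|)>|R|$, it contradicts Proposition 1. So there is none, which says that every Jónsson $R$-module satisfies $|M|\le|R|$. For the last assertion, let $\gamma$ be an infinite cardinal. The rational function field $\mathbb Q(x_i:i<\gamma)$ has cardinality $\gamma$ and is Jónsson over itself. $\blacksquare$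

The two halves complement each other. For $R=\mathbb Z$ and $\gamma=\aleph_0$, Theorem A excludes all uncountable cardinalities of cofinality other than $\aleph_1$, such as $\aleph_\omega$ and $\aleph_2$, but says nothing about $\aleph_1$. There Proposition 1 takes over, and it used commutativity: otherwise $m\mapsto rm$ need not be a homomorphism. This raises the question of what happens at $|R|^+$ when $R$ is not commutative.

## Noncommutative rings: only $|R|^+$ is possible

**Proof of Theorem C, first part.** Let $M$ be a large Jónsson module over an arbitrary ring $R$, and $\kappa=|M|>|R|$.

**Step 1: $R$ is infinite.** Suppose $R$ is finite. Its Jacobson radical $J$ is then nilpotent, say $J^n=0$, and $R/J$ is semisimple. If $JM=M$, then iterating gives $M=J^nM=0$, which is false. So $JM$ is a proper submodule, $|JM|<\kappa$, and $|M/JM|=\kappa$ by Fact 3. As a module over the semisimple ring $R/J$, $M/JM$ is a direct sum of simple modules. Each simple module is a quotient of $R$, hence finite. A direct sum of $\mu$ nonzero finite modules is finite if $\mu$ is finite and has size $\mu$ if $\mu$ is infinite; so there are exactly $\kappa$ summands. Omitting one leaves a proper submodule of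 $M/JM$ of size $\kappa$, contradicting Fact 3.

**Step 2: pin down $\kappa$ by applying Theorem A twice.** Let $\gamma=|R|$, which is infinite. All left ideals are $\le\gamma$-generated, and $M$ is not $\le\gamma$-generated since $|M|>\gamma$. Theorem A gives $\operatorname{cf}(\kappa)=\gamma^+$, so $\kappa\ge\gamma^+$. Suppose $\kappa>\gamma^+$. All left ideals of $R$ are also $\le\gamma^+$-generated, and $M$ is not $\le\gamma^+$-generated, since a $\le\gamma^+$-generated module over a ring of size $\gamma$ has size at most $\gamma^+$. So Theorem A applies with $\gamma^+$ in place of $\gamma$ and gives $\operatorname{cf}(\kappa)=\gamma^{++}$, contradicting $\operatorname{cf}(\kappa)=\gamma^+$. Hence $\kappa=\gamma^+=|R|^+$. $\blacksquare$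

## A module over a free algebra whose submodules form a chain of length $\gamma^+$

It remains to show that the value $|R|^+$ occurs. In the Prüfer group the submodules form a chain, and any element generates everything below it. We build a module with this feature along $\gamma^+$. A free algebra is convenient because its generators may act by arbitrary linear maps, which we can therefore prescribe one basis vector at a time.

**Proof of Theorem C, converse.** Let $\gamma$ be an infinite cardinal, $k=\mathbb F_2$, and $R=k\langle t_i:i<\gamma\rangle$ the free associative algebra. There are $\gamma$ words in the $t_i$, and elements of $R$ are finite sums of words, so $|R|=\gamma$.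

**Step 1: the underlying space.** Let $V$ be the $k$-space with basis $\{e_\alpha:\alpha<\gamma^+\}$, and for $\alpha\le\gamma^+$ let $V_\alpha=\operatorname{span}\{e_\beta:\beta<\alpha\}$. Then $|V|=\gamma^+$. For $\alpha<\gamma^+$ an element of $V_\alpha$ is a finite sum of vectors from a set of size $|\alpha|\le\gamma$, so $|V_\alpha|\le\gamma$.

**Step 2: define the action so that $e_\alpha+w$ reaches everything below.** We define $t_ie_\alpha\in V_\alpha$ by recursion on $\alpha$. Suppose that every $t_i$ is already defined as a linear map on $V_\alpha$ with $t_iV_\alpha\subseteq V_\alpha$. The set $V_\alpha\times V_\alpha$ is nonempty and has size at most $\gamma$, so there is a surjection $i\mapsto(w_i,u_i)$ from $\gamma$ onto it. Put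
$$t_ie_\alpha=u_i-t_iw_i\in V_\alpha. \tag{2}$$
Extending linearly defines $t_i$ on $V_{\alpha+1}=V_\alpha\oplus ke_\alpha$, and $t_iV_{\alpha+1}\subseteq V_\alpha\subseteq V_{\alpha+1}$. At limits $V_\alpha$ is the union of the earlier $V_\beta$, so the maps are already defined there and preserve it. In the end each $t_i$ acts linearly on $V$. Since $R$ is free on the $t_i$, this makes $V$ an $R$-module, and every $V_\alpha$ is a submodule.

The first stages look like this. As $V_0=0$, we get $t_ie_0=0$ for all $i$. Next $V_1=\{0,e_0\}$, and since $t_i$ kills $V_1$, (2) reads $t_ie_1=u_i$, where $(w_i,u_i)$ runs over the four pairs from $V_1$. So some $t_i$ send $e_1$ to $e_0$ and the others send it to $0$. The term $t_iw_i$ first matters at $e_2$, where $w_i$ can involve $e_1$.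

**Step 3: the property that was built in.** For each $\alpha<\gamma^+$,
$$\text{for all } w,u\in V_\alpha \text{ there is } i<\gamma \text{ with } t_i(e_\alpha+w)=u. \tag{3}$$
Indeed, choose $i$ with $(w_i,u_i)=(w,u)$. By (2), $t_i(e_\alpha+w)=u-t_iw+t_iw=u$.

**Step 4: determine all submodules.** Let $N\subseteq V$ be a submodule, and let $0\ne v\in N$ have largest basis index $\alpha$. As $k=\mathbb F_2$, the coefficient of $e_\alpha$ is $1$, so $v=e_\alpha+w$ with $w\in V_\alpha$. By (3), every $u\in V_\alpha$ has the form $t_iv$, so $V_\alpha\subseteq Rv\subseteq N$. In particular $w\in N$, hence $e_\alpha=v-w\in N$ and $V_{\alpha+1}\subseteq N$.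

Let $\beta\le\gamma^+$ be the supremum of the ordinals $\alpha+1$ that arise in this way from nonzero $v\in N$ (with $\beta=0$ if $N=0$). Each nonzero $v\in N$ lies in the corresponding $V_{\alpha+1}\subseteq V_\beta$, so $N\subseteq V_\beta$. Conversely, each basis vector $e_\delta$ with $\delta<\beta$ satisfies $\delta<\alpha+1$ for one of these $\alpha$, so $e_\delta\in V_{\alpha+1}\subseteq N$. Thus $V_\beta\subseteq N$, and $N=V_\beta$. So the submodules of $V$ are exactly the $V_\beta$ with $\beta\le\gamma^+$.

**Step 5: conclude.** A proper submodule is $V_\beta$ with $\beta<\gamma^+$, and has size at most $\gamma<\gamma^+=|V|$. Hence $V$ is Jónsson over $R$, and it is large because $|V|=\gamma^+=|R|^+>|R|$. $\blacksquare$
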